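# Trees whose nodes compute $M\cap\omega_i$, and the continuum when $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3$

## 1. A node that knows the trace of a countable model

Let $M$ be a countable elementary submodel of some $H_\theta$. Then $M\cap\omega_1$ is a countable ordinal $\delta$. Regard $\omega_1$ as a tree, in fact a single chain. Then $\delta$ is a node of it, all nodes below $\delta$ lie in $M$, and the node $\delta$, read as a set of ordinals, *is* $M\cap\omega_1$. So the tree $\omega_1$ computes the trace $M\cap\omega_1$ of a countable model at a suitable node.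

The object on which this lecture turns is a tree that does the same for a larger cardinal. Roughly, an *$i$-controlling tree* is a nonspecial tree $U$, with all predecessor sets countable, together with a function $y$ that attaches to each node $t$ a countable set $y(t)\subseteq\omega_i$, such that the following holds. Whenever a countable model $M$ contains all predecessors of $t$, and $t$ is in general position over $M$, we have $M\cap\omega_i=y(t)$. "General position" is made precise in Section 3, and the definition is given in Section 4.

Such a tree is a strong failure of reflection. Consider a subtree with fewer than $\aleph_i$ nodes. Through $y$ it mentions fewer than $\aleph_i$ countable sets, so all of them are bounded below $\omega_i$ by one ordinal $\beta$. A model that contains $\beta$ as an element cannot have its trace computed by such a $y(t)$. It will follow that the subtree is special, that is, a countable union of antichains. So an $i$-controlling tree is nonspecial although all its subtrees of size $<\aleph_i$ are special. We shall see that a large continuum lets us build such trees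 for larger and larger $i$, starting from $\omega_1$. This bounds the continuum when nonspecial trees do reflect.

## 2. Special trees and the reflection number

**Definition (trees).** A *tree* is a partially ordered set $(T,<_T)$ in which every $\mathrm{pred}(t)=\{s\in T:s<_Tt\}$ is well-ordered by $<_T$. A *subtree* is any subset with the induced order. $T$ is *special* if it is a union of countably many antichains. $T$ is *short* if every $\mathrm{pred}(t)$ is countable.

If $T=\bigcup_nA_n$ with $A_n$ antichains, let $g(t)$ be the least $n$ with $t\in A_n$. So $T$ is special if and only if there is $g:T\to\omega$ with $g(s)\ne g(t)$ whenever $s<_Tt$. We say that $g$ *specializes* $T$. Subsets of special trees are special. A countable union of special subsets of a tree is special. If $\pi:T\to U$ is strictly increasing, the preimage of an antichain is an antichain, so the preimage of a special set is special. We use these facts freely, and we identify $T$ with the pair $(T,<_T)$ in statements such as $T\in M$.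

Some examples:

* Countable trees are special, by singletons.
* The tree of finite sequences from any set is special, because the sequences of a fixed length form an antichain.
* The chain $\omega_1$ is nonspecial: its antichains have at most one point. A subset of $\omega_1$ is special exactly when it is countable.
* A chain in a tree is well-ordered, so a tree with an uncountable chain contains a copy of $\omega_1$, which is a nonspecial subtree of size $\aleph_1$. A tree with no uncountable chain is short.

**Definition (reflection number).** If some cardinal $\kappa$ has the property that every nonspecial tree has a nonspecial subtree of size $<\kappa$, then $\mathfrak{Rfl}_{\text{Rado}}$ is the least such $\kappa$. Otherwise $\mathfrak{Rfl}_{\text{Rado}}=\infty$.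

The example $\omega_1$ shows $\aleph_1<\mathfrak{Rfl}_{\text{Rado}}$. The assertion $\mathfrak{Rfl}_{\text{Rado}}=\aleph_2$ is Rado's Conjecture, and by Todorčević it implies $2^{\aleph_0}\le\aleph_2$. On the other hand, if $\kappa$ is strongly compact and $\lambda\ge\kappa$, then forcing with $\mathrm{Fn}(\lambda,2)$ yields $\mathfrak{Rfl}_{\text{Rado}}\le\kappa\le2^{\aleph_0}$. Thus, relative to a strongly compact cardinal, $\mathfrak{Rfl}_{\text{Rado}}<2^{\aleph_0}$ is consistent. M. Viale's question, posed in "Reflection numbers under large continuum", concerns the next small value: does $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3$ imply $2^{\aleph_0}\le\aleph_3$? The answer is yes, in ZFC.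

**Theorem 1 (ZFC).** Let $n\in\{2,3,4\}$. If $\mathfrak{Rfl}_{\text{Rado}}\le\aleph_n$, then $2^{\aleph_0}\le\aleph_n$.

**Theorem 2 (ZFC).** If $2\le n<\omega$ and $\mathfrak{Rfl}_{\text{Rado}}\le\aleph_n<2^{\aleph_0}$, then $n\ge5$, and there are $2\le i$ and $i+2\le m\le n-1$ and an $i$-controlling tree of size $\aleph_m$ all of whose subtrees of size $<\aleph_m$ are special.

**Theorem 3.** Relative to a supercompact cardinal, $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3$ is consistent with each of $2^{\aleph_0}=\aleph_1,\aleph_2,\aleph_3$. By Theorem 1 these are exactly the values of the continuum compatible with $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3$.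

Theorem 1 is immediate from Theorem 2, its case $n=3$ answers the question, and its case $n=2$ reproves Todorčević's implication. These notes do not decide whether Theorem 1 holds for $n\ge5$. Sections 3–8 prove Theorems 1 and 2; Sections 9–11 prove Theorem 3.

## 3. The ideal $\mathcal J(T)$ and generic nodes

For $T=\omega_1$, "general position over $M$" will mean: in no nonstationary set that belongs to $M$. For other short trees we need a replacement for the nonstationary ideal.

**Definition (the ideal).** Let $T$ be a short tree and $\min T$ its set of minimal elements. $\mathcal J(T)$ is the set of all $A\subseteq T$ for which there is $f:A\setminus\min T\to T$ with $f(t)<t$ for all $t$ and all fibers $f^{-1}(u)$ special. Such an $f$ is a *witness*.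

Example: $\mathcal J(\omega_1)$ is the nonstationary ideal. If $A$ is stationary, Fodor's lemma gives every regressive $f$ on $A\setminus\{0\}$ an uncountable fiber, which is not special. If $A$ misses a club $C$, add $0$ to $C$ and let $f(t)=\sup(C\cap t)$ for $t\in A\setminus\{0\}$. Then $f(t)<t$, since $C$ is closed and $t\notin C$, and each fiber lies between two consecutive points of $C$, so it is countable.

**Lemma 1.** Let $T$ be short.

(a) $\mathcal J(T)$ contains all special subsets of $T$ and is closed under subsets and countable unions.

(b) If $k\ge1$ and $\varphi:T^k\to\mathcal J(T)$, then $A_\varphi=\{t:\exists u_1,\dots,u_k<t\;\;t\in\varphi(u_1,\dots,u_k)\}\in\mathcal J(T)$.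

(c) If $T$ is nonspecial, then $T\notin\mathcal J(T)$.

*Proof.* (a) If $A$ is special, any regressive $f$ on $A\setminus\min T$ is a witness. Closure under subsets is clear. If $f_n$ witnesses $A_n\in\mathcal J(T)$, let $f(t)=f_n(t)$ for the least $n$ with $t\in A_n$. Then $f^{-1}(u)\subseteq\bigcup_nf_n^{-1}(u)$ is special.

(b) This is the analogue of closure under diagonal unions. Let $f_{\vec u}$ witness $\varphi(\vec u)\in\mathcal J(T)$. For $t\in A_\varphi$ choose $\vec u(t)$ with all $u_j(t)<t$ and $t\in\varphi(\vec u(t))$. As $k\ge1$, $t$ is not minimal. Put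
$$f(t)=\max\{u_1(t),\dots,u_k(t),f_{\vec u(t)}(t)\},$$
the maximum of a finite subset of the chain $\mathrm{pred}(t)$. If $f(t)=w$, then all $u_j(t)$ and $v=f_{\vec u(t)}(t)$ are $\le w$. As $T$ is short, there are only countably many tuples $(\vec u,v)$ of elements $\le w$. For each of them the corresponding $t$ form a subset of the special set $f_{\vec u}^{-1}(v)$. So $f^{-1}(w)$ is special.

(c) Suppose $f$ witnesses $T\in\mathcal J(T)$, and write $f^{-1}(u)=\bigcup_iA_{u,i}$ with antichains $A_{u,i}$. For $t\in T$ let $t_0=t$ and $t_{k+1}=f(t_k)$, until a minimal element $t_n$ is reached; this happens after finitely many steps because $T$ is well-founded. Choose $i_k$ with $t_k\in A_{t_{k+1},i_k}$ for $k<n$, and color $t$ by $(n;i_0,\dots,i_{n-1})$. There are countably many colors. Let $t\le t'$ have the same color. All $t_k$ and $t'_k$ are $\le t'$, so they are pairwise comparable. Hence the minimal elements $t_n,t'_n$ are equal. If $t_{k+1}=t'_{k+1}=u$, then $t_k,t'_k$ are comparable elements of the antichain $A_{u,i_k}$, so $t_k=t'_k$. Going down to $k=0$ we get $t=t'$. So the color classes are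 antichains and $T$ is special. $\square$

**Textbook facts on elementary submodels.** Let $\theta$ be regular and uncountable, and fix a well-order $\lhd$ of $H_\theta$. We write $M\prec H_\theta$ for $M\prec(H_\theta,\in,\lhd)$. $\mathrm{Hull}(X)$ is the set of elements definable in this structure from finitely many elements of $X$. It is the smallest elementary submodel that includes $X$, and it has size at most $|X|+\aleph_0$. If $M\prec H_\theta$, every element of $H_\theta$ definable from parameters in $M$ is in $M$, and every countable set that is an element of $M$ is a subset of $M$ (a map from $\omega$ onto it lies in $M$). Hence $M\cap\omega_1$ is an ordinal when $M$ is countable.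

**Definition (generic pair).** Let $T$ be a short tree and $\theta$ regular with $T\in H_\theta$ and $2^{|\mathrm{trcl}(T)|+\aleph_0}<\theta$. Then $\mathcal J(T)\in H_\theta$ is definable in $H_\theta$ from $T$. The pair $(M,t)$ is *$T$-generic* if $M\prec H_\theta$ is countable, $T\in M$, $t\in T$, $\mathrm{pred}(t)\subseteq M$, and $t\notin\bigcup(\mathcal J(T)\cap M)$.

Example: $(M,\delta)$ is $\omega_1$-generic if and only if $M\cap\omega_1=\delta$ (for countable $M\prec H_\theta$). If it is generic, then $\delta\subseteq M$, and $\delta\notin M$ since otherwise the special set $\{\delta\}$ would be in $\mathcal J(\omega_1)\cap M$; as $M\cap\omega_1$ is an ordinal, it equals $\delta$. Conversely, let $M\cap\omega_1=\delta$ and let $A\in M$ be nonstationary. Some club $C\in M$ is disjoint from $A$. By elementarity $C$ is unbounded in $\delta$, so $\delta\in C$ and $\delta\notin A$.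

**Lemma 2.** If $T$ is short and nonspecial and $p\in H_\theta$, there is a $T$-generic $(M,t)$ with $p\in M$.

*Proof.* The difficulty is that $M$ must contain $\mathrm{pred}(t)$, and adding these points creates new members of $\mathcal J(T)\cap M$. Lemma 1(b) handles this. Let $N\prec H_\theta$ be countable with $T,p\in N$. By Lemma 1(a) the set $\bigcup(\mathcal J(T)\cap N)$ is in $\mathcal J(T)$, so by Lemma 1(c) there is $t$ outside it. Let $M=\mathrm{Hull}(N\cup\mathrm{pred}(t))$, which is countable as $T$ is short. Let $A\in\mathcal J(T)\cap M$. If $A\in N$, then $t\notin A$. Otherwise $A=h(u_1,\dots,u_k)$ with $k\ge1$, all $u_j<t$, and $h$ a function definable in $H_\theta$ from parameters in $N$. For $\vec u\in T^k$ let $\varphi(\vec u)=h(\vec u)$ if this is defined and in $\mathcal J(T)$, and $\varphi(\vec u)=\emptyset$ otherwise. Then $\varphi\in H_\theta$ is definable from parameters in $N$, so $\varphi\in N$, and $A_\varphi\in\mathcal J(T)\cap N$ by Lemma 1(b). Hence $t\notin A_\varphi$. As all $u_j<t$, this gives $t\notin\varphi(u_1,\dots,u_k)=A$. $\square$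

**Lemma 3.** (a) If $(M,t)$ is $T$-generic, $A\in M$, $A\subseteq T$ and $t\in A$, then some $v<t$ is in $A\cap M$.

(b) If $T$ is short, $T'\subseteq T$ is downward closed, $T\in M$, and $(M,t)$ is $T'$-generic (for the same $\theta$, which is large enough for $T$), then $(M,t)$ is $T$-generic.

*Proof.* (a) The minimal elements of $A$ form an antichain that belongs to $M$, so it is in $\mathcal J(T)\cap M$ and $t$ is not one of them. So there is $v<t$ in $A$, and $v\in\mathrm{pred}(t)\subseteq M$.

(b) $\mathrm{pred}_T(t)=\mathrm{pred}_{T'}(t)\subseteq M$. Let $A\in\mathcal J(T)\cap M$. Then $A\cap T'\in M$, and $A\cap T'\in\mathcal J(T')$: restrict a witness, noting that $\min T'=T'\cap\min T$ and that its values on $T'$ lie in $T'$. So $t\notin A\cap T'$, and as $t\in T'$, $t\notin A$. $\square$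

Lemma 3(a) is the main tool: whatever a generic node does, described by a set in $M$, some earlier node in $M$ already does.

## 4. Controlling trees

From here through Section 8 fix $\theta=(\beth_\omega)^+$. Every tree $T\in H_{\beth_\omega}$ satisfies $2^{|\mathrm{trcl}(T)|+\aleph_0}<\beth_\omega<\theta$, so one $\theta$ serves for all of them. For $i\ge1$ fix $e^i=\langle e^i_\gamma:\gamma<\omega_{i+1}\rangle$ with $e^i_\gamma:\omega_i\to\gamma$ onto for $\gamma>0$. Write $e^i_\gamma[Y]$ for images, with $e^i_0[Y]=\emptyset$. If $M\prec H_\theta$, $e^i\in M$ and $\gamma\in M\cap\omega_{i+1}$, then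
$$M\cap\gamma=e^i_\gamma[M\cap\omega_i],\tag{1}$$
because a point of $M\cap\gamma$ has a preimage in $M$, and $e^i_\gamma\in M$ maps $M\cap\omega_i$ into $M$.

**Definition (controlling tree).** $(U,y)$ is *$i$-controlling* if $U\in H_{\beth_\omega}$ is a short nonspecial tree, $y:U\to[\omega_i]^{\le\aleph_0}$, and for some $p\in H_\theta$ every $U$-generic $(M,t)$ with $p\in M$ satisfies $M\cap\omega_i=y(t)$. We say that $p$ *witnesses* this, and also call $U$ itself $i$-controlling.

Example: $(\omega_1,\mathrm{id})$ is $1$-controlling, by the example after the definition of generic pairs.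

**Lemma 4.** If $(U,y)$ is $i$-controlling and $U'\subseteq U$ is downward closed and nonspecial, then $(U',y{\restriction}U')$ is $i$-controlling.

*Proof.* Let $p$ witness that $(U,y)$ is $i$-controlling. The witness for $U'$ is $(p,U,U')$: if $(M,t)$ is $U'$-generic with this parameter in $M$, it is $U$-generic by Lemma 3(b), so $M\cap\omega_i=y(t)$. $\square$

**Lemma 5.** An $i$-controlling tree $U$ has no nonspecial subtree of size $<\aleph_i$.

*Proof.* For $i=1$, countable trees are special. Let $i\ge2$ and suppose there is such a subtree. It is uncountable and $U$ is short, so its downward closure $U'$ has size $<\aleph_i$. $U'$ is nonspecial, so by Lemma 4 it is $i$-controlling. As $\omega_i$ is regular, some $\beta<\omega_i$ satisfies $y(t)\subseteq\beta$ for all $t\in U'$. By Lemma 2 take a $U'$-generic $(M,t)$ with $\beta$ and the witness in $M$. Then $\beta\in M\cap\omega_i=y(t)\subseteq\beta$, a contradiction. $\square$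

So $\mathfrak{Rfl}_{\text{Rado}}\le\aleph_n$ implies that there is no $n$-controlling tree. To use this we must climb from $i$ to $i+1$. There is one case in which this costs nothing.

**Lemma 6.** If $(U,y)$ is $i$-controlling, $|U|=\aleph_{i+1}$, and all subtrees of $U$ of size $\le\aleph_i$ are special, then $(U,y')$ is $(i+1)$-controlling for some $y'$.

*Proof.* The idea is that the nodes below $t$, coded as ordinals in $\omega_{i+1}$, are cofinal in $M\cap\omega_{i+1}$. Let $b:U\to\omega_{i+1}$ be a bijection and let
$$y'(t)=\bigcup\{e^i_{b(v)}[y(t)]:v<t\},$$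
a countable subset of $\omega_{i+1}$. Let $p$ witness that $(U,y)$ is $i$-controlling, and let $(M,t)$ be $U$-generic with $p,b,e^i\in M$. Then $y(t)=M\cap\omega_i$ and $\mathrm{pred}(t)\subseteq M$, so by (1) $y'(t)=\bigcup_{v<t}(M\cap b(v))\subseteq M\cap\omega_{i+1}$. Conversely let $\gamma\in M\cap\omega_{i+1}$. The set $\{u:b(u)\le\gamma\}\in M$ has size $\le\aleph_i$, so it is special and does not contain $t$. So $t\in A=\{u:b(u)>\gamma\}\in M$. By Lemma 3(a) there is $v<t$ with $b(v)>\gamma$, and $\gamma\in M\cap b(v)\subseteq y'(t)$. $\square$

The main step is the other case, where $U$ is small.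

**Lemma 7.** If $(U,y)$ is $i$-controlling, $|U|\le\aleph_i$ and $2^{\aleph_0}>\aleph_{i+1}$, then there is an $(i+1)$-controlling tree.

Sections 5–7 prove Lemma 7. Throughout them $(U,y)$ is as in the lemma, $p$ witnesses that it is $i$-controlling, and $e=e^i$.

## 5. Growing approximations to $M\cap\omega_{i+1}$

A natural first attempt lets a node climb through $U$ and, along the way, collect larger and larger countable pieces of the trace on $\omega_{i+1}$. Consider sequences $t=\langle(s_\xi,x_\xi):\xi\le\alpha\rangle$ with $\alpha<\omega_1$ such that the following hold.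

(C1) The $s_\xi\in U$ are strictly $<_U$-increasing, and the $x_\xi\in[\omega_{i+1}]^{\le\aleph_0}$ are $\subseteq$-increasing.

(C2) For each limit $\lambda$ with $0<\lambda\le\alpha$: $\{s_\xi:\xi<\lambda\}$ is cofinal in $\mathrm{pred}_U(s_\lambda)$; $x_\lambda=\bigcup_{\xi<\lambda}x_\xi$; $x_\lambda\cap\omega_i=y(s_\lambda)$; and $x_\lambda\cap\gamma=e_\gamma[x_\lambda\cap\omega_i]$ for all $\gamma\in x_\lambda$.

Order them by end-extension, and attach to $t$ its last set $x_t$. The conditions force $x_t\subseteq M$ and, by comparison with (1), make $x_t$ an *initial segment* of $M\cap\omega_{i+1}$ for generic $(M,t)$; we verify this in Section 7. But the tree fails to be $(i+1)$-controlling, because $x_t$ may be a *proper* initial segment: a sequence may be lazy and never collect large ordinals.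

Here is the failure by hand for $i=1$, $U=\omega_1$, $y=\mathrm{id}$. Let $D$ be the set of limit $\delta<\omega_1$, $\delta>0$, with $e_\gamma[\delta]=\gamma$ for all $\gamma<\delta$. Each $\gamma<\omega_1$ is countable and $e_\gamma$ maps $\omega_1$ onto $\gamma$ (if $\gamma>0$), so $e_\gamma[\delta]=\gamma$ for all large $\delta<\omega_1$; hence $D$ is a club. Let $\langle\delta_\xi:\xi<\omega_1\rangle$ enumerate $D$ increasingly. The sequences $\langle(\delta_\xi,\delta_\xi):\xi\le\alpha\rangle$, $\alpha<\omega_1$, satisfy (C1) and (C2): at a limit $\lambda$ we have $\delta_\lambda=\sup_{\xi<\lambda}\delta_\xi\in D$, so $\delta_\lambda\cap\gamma=\gamma=e_\gamma[\delta_\lambda]$ for $\gamma<\delta_\lambda$. They form a chain of type $\omega_1$, which is a nonspecial subtree of size $\aleph_1$. By Lemma 5 the tree is not $2$-controlling, for any choice of $y$.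

The remedy is to forbid laziness. Suppose $x$ is a proper initial segment of $M\cap\omega_{i+1}$, let $Y=M\cap\omega_i$, and let $\gamma'\in M\cap\omega_{i+1}$ be outside $x$. With $\zeta=\sup\{\xi+1:\xi\in x\}$ we get $x=(M\cap\gamma')\cap\zeta=e_{\gamma'}[Y]\cap\zeta$. So every proper initial segment of every candidate trace over $Y$ belongs to
$$B(Y)=\{e_\gamma[Y]\cap\zeta:\gamma,\zeta<\omega_{i+1}\},\qquad|B(Y)|\le\aleph_{i+1},$$
and it does no harm to exclude all of $B(Y)$ at limit stages, provided enough traces survive.

**Definition (the tree for Lemma 7).** $T$ is the set of sequences $t=\langle(s_\xi,x_\xi):\xi\le\alpha\rangle$, $\alpha<\omega_1$, satisfying (C1), (C2), and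

(C3) for each limit $\lambda$ with $0<\lambda\le\alpha$: $x_\lambda\notin B(x_\lambda\cap\omega_i)$.

$T$ is ordered by end-extension. We write $(s_t,x_t)$ for the last entry of $t$.

If $t$ has last index $\alpha$, then $\mathrm{pred}(t)=\{t{\restriction}(\xi+1):\xi<\alpha\}$, which is countable and well-ordered; so $T$ is a short tree. The map $t\mapsto s_t$ is strictly increasing. With $\mu=|\mathrm{trcl}(U)|+\aleph_{i+1}<\beth_\omega$ we have $|T|\le(\mu^{\aleph_0})^{\aleph_0}\le2^\mu$, and the transitive closure of $(T,<_T)$ has size $\le2^\mu<\beth_\omega$. So $T\in H_{\beth_\omega}$.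

The price of (C3) is that we must now show that $T$ is nonspecial. That needs generic $(M,s)$ with $M\cap\omega_{i+1}\notin B(M\cap\omega_i)$, and a carelessly chosen $M$ will not do. For instance let $i=1$, let $N\prec H_\theta$ have size $\aleph_1$ with $N\cap\omega_2=\zeta$ an ordinal, take a countable $M'\prec H_{\theta'}$ with $\theta'$ larger and $N,e,H_\theta,\lhd\in M'$, and let $M=M'\cap N$. If $N\models\exists x\,\psi(x,\vec a)$ with $\vec a\in M$, then, as $N\in M'$, there is such an $x$ in $N\cap M'$; so $M\prec N\prec H_\theta$. Since $\zeta\in M'$ and $\omega_1\subseteq\zeta\subseteq N$, we get $M\cap\omega_2=M'\cap\zeta=e_\zeta[M'\cap\omega_1]=e_\zeta[M\cap\omega_1]\in B(M\cap\omega_1)$.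

What saves us is counting. If for *one* node $s$ there are $2^{\aleph_0}$ different traces $M\cap\omega_{i+1}$, all with the same $M\cap\omega_i=y(s)$ and all with $(M,s)$ generic, then $2^{\aleph_0}>\aleph_{i+1}\ge|B(y(s))|$ leaves a good one. A game produces them.

## 6. A closed game and $2^{\aleph_0}$ traces over one node

**Claim 7.1.** $T$ is nonspecial.

*Proof.* Suppose $g:T\to\omega$ satisfies $g(t)\ne g(t')$ for $t<t'$. Let $q=(p,U,y,e,T,g)\in H_\theta$.

**Step 1: the game.** *This step sets up a contest whose plays produce models with controlled trace and prescribed gaps.* For $s\in U$ define $G_s$ as follows. In round $n$, II plays $\beta_n<\omega_{i+1}$, then I plays $\gamma_n<\omega_{i+1}$, then II plays $\alpha_n<\omega_{i+1}$ with $\alpha_n>\max(\beta_n,\gamma_n)$; such $\alpha_n$ always exist. At the end put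
$$M=\mathrm{Hull}(\{q\}\cup y(s)\cup\mathrm{pred}(s)\cup\{\alpha_n:n<\omega\}).$$
II wins if and only if

(i) $M\cap\omega_i\subseteq y(s)$;

(ii) $s\notin\bigcup(\mathcal J(U)\cap M)$;

(iii) $M\cap[\beta_n,\alpha_n)=\emptyset$ for all $n$.

Thus II announces the lower end $\beta_n$ of a gap, I pushes the upper end up, and II chooses the upper end $\alpha_n$, which becomes an element of $M$, while nothing in $[\beta_n,\alpha_n)$ may ever enter $M$. Any failure of (i), (ii) or (iii) is witnessed by one element of $M$, which is definable from finitely many generators. So a failure is already decided at a finite stage, and I wins an open game. By the Gale–Stewart theorem $G_s$ is determined.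

**Step 2: II has a winning strategy in some $G_s$.** *This step uses that $U$ is controlling and that $|U|\le\aleph_i$.* Otherwise, by determinacy, choose for every $s\in U$ a winning strategy $\sigma_s$ for I. Regard it as a function of II's previous moves, extended by the value $0$ to all other finite sequences from $\omega_{i+1}$. Let $\vec\sigma=\langle\sigma_s:s\in U\rangle\in H_\theta$. By Lemma 2 take a $U$-generic $(N^*,s)$ with $q,\vec\sigma\in N^*$. As $p\in N^*$, $N^*\cap\omega_i=y(s)$.

Let $C$ be the set of $\alpha<\omega_{i+1}$ of cofinality $\omega_1$ such that every $\sigma_{s'}$, $s'\in U$, maps finite sequences from $\alpha$ into $\alpha$. Below a given $\alpha<\omega_{i+1}$ there are at most $\aleph_i$ pairs consisting of an $s'\in U$ and a finite sequence from $\alpha$, since $|U|\le\aleph_i$; so the corresponding values are bounded in the regular cardinal $\omega_{i+1}$. Hence the closure points form a club in $\omega_{i+1}$, and as $i+1\ge2$, its points of cofinality $\omega_1$ are unbounded. So $C$ is unbounded, and $C\in N^*$. Let $\alpha_0<\alpha_1<\cdots$ be the first $\omega$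 elements of $C$; each is in $N^*$. Let
$$\beta_n=\sup\{\xi+1:\xi\in N^*\cap\alpha_n\}.$$
Then $\beta_n<\alpha_n$, because $N^*$ is countable and $\mathrm{cf}(\alpha_n)=\omega_1$.

Let II play $\beta_n$ and then $\alpha_n$ in round $n$, against $\sigma_s$. At I's move in round $n$, all previous moves of II are $<\alpha_n$, so I's answer $\gamma_n$ is $<\alpha_n$ and the move $\alpha_n$ is legal. All generators of the resulting $M$ are in $N^*$ (note $y(s)=N^*\cap\omega_i$ and $\mathrm{pred}(s)\subseteq N^*$), so $M\subseteq N^*$. Now (i) holds by $N^*\cap\omega_i=y(s)$, (ii) by genericity of $(N^*,s)$, and (iii) because $N^*\cap[\beta_n,\alpha_n)=\emptyset$. So II beats the winning strategy $\sigma_s$, a contradiction.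

**Step 3: continuum many traces.** *This step lets I branch, so that one strategy of II yields $2^{\aleph_0}$ models over the same node.* Fix $s$ and a winning strategy $\tau$ for II in $G_s$, and let $Y=y(s)$. For $f\in2^\omega$ let II follow $\tau$ and let I play as follows. In round $n$, after $\beta_n$, let $d_n$ be the answer of $\tau$ to $\gamma_n=0$ at this position. If $f(n)=0$, I plays $\gamma_n=0$, so $\alpha_n=d_n$. If $f(n)=1$, I plays $\gamma_n=d_n$, so $\alpha_n>d_n$. Let $M_f$ be the resulting hull and $x_f=M_f\cap\omega_{i+1}$. By (i) and $Y\subseteq M_f$ we have $x_f\cap\omega_i=Y$.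

Let $f\ne f'$ first differ at $n$, with $f(n)=0$ and $f'(n)=1$. Then $\beta_n$ and $d_n$ are the same in both plays, and $d_n>\beta_n$ by the rules. In the play for $f$, $d_n=\alpha_n\in M_f$. In the play for $f'$, $\beta_n<d_n<\alpha_n$, so $d_n\notin M_{f'}$ by (iii). Hence the $x_f$ are $2^{\aleph_0}>\aleph_{i+1}\ge|B(Y)|$ distinct sets. Fix $f$ with $x_f\notin B(Y)$ and put $M=M_f$. Then $M\prec H_\theta$ is countable, $q\in M$, $\mathrm{pred}(s)\subseteq M$, and by (ii) $(M,s)$ is $U$-generic.

**Step 4: a node of $T$ that defeats $g$.** *This step builds, inside $M$, a path of length a limit ordinal that meets every color demand, and caps it with $(s,x_f)$.* By Lemma 3(a) with $A=U$, $\mathrm{pred}(s)\ne\emptyset$. Enumerate, possibly with repetitions, $M\cap\omega_{i+1}=\{a_n:n<\omega\}$ and $\mathrm{pred}(s)=\{b_n:n<\omega\}$. We build $t_0<t_1<\cdots$ in $T\cap M$ with $s_{t_n}<s$. Let $t_0=\langle(v,\emptyset)\rangle$ for some $v<s$. Given $t_n$, let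
$$A_n=\{u\in U:\exists t'\in T\;(t'>t_n,\ s_{t'}=u,\ g(t')=n)\}\in M.$$
If $s\in A_n$, then by Lemma 3(a) there is $v<s$ in $A_n\cap M$; let $t'_n\in M$ witness $v\in A_n$. If $s\notin A_n$, let $t'_n=t_n$. In both cases $t'_n\in T\cap M$ and $s_{t'_n}<s$. The set $\{u\in U:u>s_{t'_n},\ u>b_n\}$ is in $M$ and contains $s$, so by Lemma 3(a) it contains some $v<s$ with $v\in M$. Let
$$t_{n+1}=t_n'{}^\frown(v,\,x_{t'_n}\cup\{a_n\}).$$
Its last index is a successor, so only (C1) needs checking there, and (C1) is clear. So $t_{n+1}\in T\cap M$.

Let $t=(\bigcup_nt_n)^\frown(s,x_f)$. Its last index is a countable limit ordinal. We check that $t\in T$. At smaller indices the clauses hold because $t_n\in T$. At the last index: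

* all earlier $s_\xi$ are $<s$, and they are cofinal in $\mathrm{pred}(s)$ since $s_{t_{n+1}}>b_n$;
* $\bigcup_nx_{t_n}=M\cap\omega_{i+1}=x_f$, since each $x_{t_n}$ is a countable element of $M$ and hence a subset of $M$, and $a_n\in x_{t_{n+1}}$;
* $x_f\cap\omega_i=Y=y(s)$;
* for $\gamma\in x_f$, $x_f\cap\gamma=M\cap\gamma=e_\gamma[M\cap\omega_i]=e_\gamma[Y]$ by (1);
* $x_f\notin B(Y)$, which is (C3).

So $t\in T$. Let $n=g(t)$. As $t>t_n$, $s_t=s$ and $g(t)=n$, we have $s\in A_n$. Hence $g(t'_n)=n=g(t)$, while $t'_n<t_{n+1}<t$, a contradiction. $\square$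

## 7. The tree $T$ computes $M\cap\omega_{i+1}$

**Claim 7.2.** $(T,t\mapsto x_t)$ is $(i+1)$-controlling.

*Proof.* By Section 5 and Claim 7.1, $T\in H_{\beth_\omega}$ is short and nonspecial. Let $(M,t)$ be $T$-generic with $p,U,y,e\in M$, and write $t=\langle(s_\xi,x_\xi):\xi\le\alpha\rangle$. We show $M\cap\omega_{i+1}=x_t$.

**Step 1: $\alpha$ is a limit.** *This makes (C2) and (C3) available at $t$.* Let $L\in M$ be the set of nodes whose last index is $0$ or a successor. Nodes with last index $0$ are minimal. On the other nodes of $L$, "immediate predecessor" is regressive, and its fibers are antichains. So $L\in\mathcal J(T)\cap M$, hence $t\notin L$, and $\alpha>0$ is a limit.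

**Step 2: $(M,s_t)$ is $U$-generic.** *This lets us use that $U$ is $i$-controlling.* For $\xi<\alpha$, $t{\restriction}(\xi+1)\in\mathrm{pred}(t)\subseteq M$, so $s_\xi,x_\xi\in M$. As $\mathrm{pred}(s_\xi)$ and $x_\xi$ are countable, they are subsets of $M$. By cofinality of the $s_\xi$ in $\mathrm{pred}(s_t)$, $\mathrm{pred}(s_t)\subseteq M$.

Let $A\in\mathcal J(U)\cap M$ with witness $f_A$. Put $A^*=\{t'\in T\setminus L:s_{t'}\in A\}\in M$. Let $t'\in A^*$, with $U$-entries $s'_\xi$. Then $s_{t'}$ is nonminimal in $U$, and by (C2) there is a least $\xi$ below the last index of $t'$ with $f_A(s_{t'})\le s'_\xi$. Put $f^*(t')=t'{\restriction}(\xi+1)<t'$. If $f^*(t')=w$, then $f_A(s_{t'})\le s_w$. So the fiber over $w$ is contained in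
$$\bigcup_{u\le s_w}\{t':s_{t'}\in f_A^{-1}(u)\},$$
a countable union of preimages of special sets under the strictly increasing map $t'\mapsto s_{t'}$. So the fiber is special. Hence $A^*\in\mathcal J(T)\cap M$ and $t\notin A^*$. As $t\notin L$, it follows that $s_t\notin A$.

**Step 3: $x_t$ is an initial segment of $M\cap\omega_{i+1}$.** *This is what (C2) was for.* Since $p\in M$, Step 2 gives $M\cap\omega_i=y(s_t)=x_t\cap\omega_i$; call this set $Y$. Also $x_t=\bigcup_{\xi<\alpha}x_\xi\subseteq M$. For $\gamma\in x_t$ we have $x_t\cap\gamma=e_\gamma[Y]=M\cap\gamma$, by (C2) and (1).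

**Step 4: $x_t$ is all of $M\cap\omega_{i+1}$.** *This is what (C3) was for.* Suppose $\gamma'\in(M\cap\omega_{i+1})\setminus x_t$. If some $\gamma\in x_t$ were $\ge\gamma'$, then $\gamma>\gamma'$ and $\gamma'\in M\cap\gamma=x_t\cap\gamma$, which is false. So $x_t\subseteq\gamma'$. Let $\zeta=\sup\{\xi+1:\xi\in x_t\}\le\gamma'$. Every element of $M\cap\zeta$ is $\le$ some element of $x_t$, so it is in $x_t$ by Step 3; hence $x_t=M\cap\zeta$. Thus
$$x_t=(M\cap\gamma')\cap\zeta=e_{\gamma'}[Y]\cap\zeta\in B(Y)=B(x_t\cap\omega_i),$$
contradicting (C3). So $x_t=M\cap\omega_{i+1}$. This proves Claim 7.2 and Lemma 7. $\square$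

## 8. Climbing from $\omega_1$ to $\omega_n$

First the case that answers the question, in one line of argument. Suppose $\mathfrak{Rfl}_{\text{Rado}}\le\aleph_3$ and $2^{\aleph_0}>\aleph_3$. Lemma 7 turns $\omega_1$ into a $2$-controlling tree $T_2$. By the hypothesis $T_2$ has a nonspecial subtree of size $\le\aleph_2$. Its downward closure $U_2$ has size $\le\aleph_2$ and is $2$-controlling by Lemma 4. Now Lemma 7 applies to $U_2$, because $|U_2|\le\aleph_2$ and $2^{\aleph_0}>\aleph_3$, and yields a $3$-controlling tree $T_3$. It is nonspecial, but by Lemma 5 all its subtrees of size $\le\aleph_2$ are special, a contradiction. So reflection itself is used to shrink $T_2$ before the second application of Lemma 7.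

*Proof of Theorem 2.* Let $2\le n<\omega$ and $\mathfrak{Rfl}_{\text{Rado}}\le\aleph_n<2^{\aleph_0}$. Every nonspecial tree has a nonspecial subtree of size $<\aleph_n$.

**Step 1: a maximal $i$.** *This fixes the level at which the climb stops.* By Lemma 5 there is no $n$-controlling tree. Let $i$ be the largest number in $\{1,\dots,n-1\}$ such that an $i$-controlling tree exists; $1$ qualifies because of $(\omega_1,\mathrm{id})$. Then there is no $(i+1)$-controlling tree: by maximality if $i<n-1$, and by the previous remark if $i=n-1$. Since $2^{\aleph_0}>\aleph_n\ge\aleph_2$, Lemma 7 applied to $(\omega_1,\mathrm{id})$ gives a $2$-controlling tree. So $i\ne1$, that is, $i\ge2$.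

**Step 2: a small controlling tree.** *This applies reflection.* Let $U$ be an $i$-controlling tree. Let $\aleph_m$ be the least size of a nonspecial subtree of $U$, and let $U'$ be the downward closure of such a subtree of size $\aleph_m$. Then $1\le m\le n-1$. As $U$ is short, $|U'|=\aleph_m$. All subtrees of $U'$ of size $<\aleph_m$ are special, and $U'$ is $i$-controlling by Lemma 4.

**Step 3: comparing $m$ with $i$.** *This excludes small $m$ by the two climbing lemmas.* If $m\le i$, then $|U'|\le\aleph_i$ and $2^{\aleph_0}>\aleph_n\ge\aleph_{i+1}$, so Lemma 7 gives an $(i+1)$-controlling tree, a contradiction. If $m=i+1$, then Lemma 6 does, again a contradiction. So $m\ge i+2$. Altogether $2\le i$ and $i+2\le m\le n-1$, whence $n\ge5$, and $U'$ is the tree required. $\square$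

*Proof of Theorem 1.* Let $n\in\{2,3,4\}$ and $\mathfrak{Rfl}_{\text{Rado}}\le\aleph_n$. If $2^{\aleph_0}>\aleph_n$, Theorem 2 gives $n\ge5$, a contradiction. $\square$

In particular $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3$ implies $2^{\aleph_0}\le\aleph_3$. For $n\ge5$ the argument stops at $m\ge i+2$: then $U'$ is too large for the club $C$ of Section 6, Step 2, and also for the bijection with $\omega_{i+1}$ in Lemma 6.

## 9. Forcings that keep nonspecial trees nonspecial

We turn to Theorem 3. Recall that $\mathrm{Fn}(I,2)$ is the set of finite partial functions from $I$ to $2$, ordered by reverse inclusion; it is ccc. A forcing is $\sigma$-closed if every descending $\omega$-sequence has a lower bound.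

**Lemma 8.** A nonspecial tree $T$ stays nonspecial after (a) $\sigma$-closed forcing; (b) forcing with $\mathrm{Fn}(I,2)$.

*Proof.* Both forcings preserve $\omega_1$. So if $T$ has an uncountable chain, it contains a copy of $\omega_1$, which remains nonspecial. Otherwise $T$ is short.

(a) Suppose $q\Vdash$ "$\dot g$ specializes $T$". By recursion along $T$ choose $q_t\le q$ and $n_t$ with $q_t\le q_s$ for all $s<t$ and $q_t\Vdash\dot g(t)=n_t$. This is possible because $\mathrm{pred}(t)$ is countable, so the $q_s$, $s<t$, form a descending sequence of countable length, which has a lower bound. For $s<t$ the condition $q_t$ forces $n_s=\dot g(s)\ne\dot g(t)=n_t$. So $t\mapsto n_t$ specializes $T$, a contradiction.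

(b) Suppose $p\Vdash$ "$\dot g$ specializes $T$". Choose $p_t\le p$ and $n_t$ with $p_t\Vdash\dot g(t)=n_t$. By Lemma 2 let $(M,t)$ be $T$-generic, for a large regular $\theta$, with $\langle(p_v,n_v):v\in T\rangle\in M$. Let $u=p_t{\restriction}(M\cap I)$. It is a finite subset of $M$, so $u\in M$. The set $A=\{v:n_v=n_t,\ p_v\supseteq u\}\in M$ contains $t$. By Lemma 3(a) there is $v<t$ in $A\cap M$. Then $\mathrm{dom}(p_v)\subseteq M$, so on the common domain $p_t$ agrees with $u\subseteq p_v$, and $p_v\cup p_t$ is a condition. It forces $\dot g(v)=n_v=n_t=\dot g(t)$ although $v<t$, a contradiction. $\square$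

**Textbook facts on supercompactness and liftings.** $\kappa$ is supercompact if for every $\mu$ there is an elementary $j:V\to W$ into a transitive class with critical point $\kappa$, $j(\kappa)>\mu$, and $W^\mu\subseteq W$. Forcings of size $<\kappa$ preserve supercompactness of $\kappa$ (Lévy–Solovay). If $G$ is $P$-generic over $V$, $\hat G$ is $j(P)$-generic over $W$ and $j[G]\subseteq\hat G$, then $j$ lifts to an elementary $j:V[G]\to W[\hat G]$ with $j(G)=\hat G$.

## 10. Nonreflecting stationary sets, and $2^{\aleph_0}=\aleph_1$ or $\aleph_2$

When $2^{\aleph_0}\le\aleph_2$, Theorem 1 does not give $\mathfrak{Rfl}_{\text{Rado}}\ge\aleph_3$, so we need another nonspecial tree with only special subtrees of size $\le\aleph_1$.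

**Lemma 9.** If there is a stationary $E\subseteq\omega_2\cap\mathrm{cof}(\omega)$ with $E\cap\gamma$ nonstationary in $\gamma$ for all $\gamma<\omega_2$ of cofinality $\omega_1$, then $\mathfrak{Rfl}_{\text{Rado}}>\aleph_2$.

*Proof.* Let $T(E)$ be the set of nonempty countable $t\subseteq E$ that contain all suprema of nonempty subsets of $t$, ordered by end-extension. Each $t$ has a maximum, and its predecessors are the sets $t\cap(\xi+1)$ with $\xi\in t$, $\xi<\max t$. So $T(E)$ is a tree.

**Step 1: $T(E)$ is nonspecial.** *This uses that $E$ is stationary.* Suppose $g$ specializes $T(E)$. The set of $\eta<\omega_2$ with $\mathrm{Hull}(\eta\cup\{g,E\})\cap\omega_2=\eta$ is a club (for a large regular $\theta$), so it contains some $\eta\in E$. Choose a countable set cofinal in $\eta$ and let $M$ be the hull of this set together with $g,E$. Then $M$ is countable, $g,E\in M$, and $\sup(M\cap\omega_2)=\eta\in E$.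

Build $t_0<t_1<\cdots$ in $M\cap T(E)$ with $\sup_n\max t_n=\eta$ as follows. Let $t_0=\{\varepsilon\}$ with $\varepsilon\in E\cap M$. Given $t_n$, if it has a proper extension of color $n$, choose such an extension $t'\in M$; otherwise let $t'=t_n$. Let $t_{n+1}=t'\cup\{\varepsilon\}$ with $\varepsilon\in E\cap M$ above $\max t'$ and above the $n$-th element of $M\cap\omega_2$ in a fixed enumeration; this exists because $E$ is unbounded in $\omega_2$ and $M$ is elementary. Let $t=\bigcup_nt_n\cup\{\eta\}$. A nonempty subset of $t$ that contains $\eta$ or is unbounded in $\eta$ has supremum $\eta\in t$; any other is a subset of some $t_n$. So $t\in T(E)$. Let $n=g(t)$. As $t$ is a proper extension of $t_n$ of color $n$, some $t'$ with $t_n<t'<t_{n+1}<t$ has color $n=g(t)$, a contradiction.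

**Step 2: small subtrees are special.** *This uses that $E$ does not reflect.* A subtree of size $\le\aleph_1$ is contained in $T(E\cap\gamma)$ for some $\gamma<\omega_2$. We show by induction on $\gamma<\omega_2$ that $T(E\cap\gamma)$ is special. For $\gamma=0$ it is empty. If $\gamma=\gamma'+1$, the $t$ with $\max t=\gamma'$ form an antichain, and the rest is $T(E\cap\gamma')$.

Let $\gamma$ be a limit. Choose a club $c\subseteq\gamma$ with increasing enumeration $\langle c_l\rangle$, $c_0=0$ and $c\cap E=\emptyset$. If $\mathrm{cf}(\gamma)=\omega_1$, this exists by hypothesis; if $\mathrm{cf}(\gamma)=\omega$, use a cofinal $\omega$-sequence of successor ordinals together with $0$. Adding $0$ is harmless, as $0\notin E$. The intervals $I_l=[c_l,c_{l+1})$ partition $\gamma$. Each $t\in T(E\cap\gamma)$ meets only finitely many of them. Otherwise consider the part of $t$ in the first $\omega$ intervals met. Its supremum is $\le\max t<\gamma$, and it is a limit of points of $c$, so it lies in $c$. It also lies in $t\subseteq E$, a contradiction.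

Let $k(t)$ be the number of intervals that $t$ meets and $I_l$ the last one. Then $t\in T(E\cap c_{l+1})$. Color $t$ by $(k(t),g_{c_{l+1}}(t))$, where $g_\zeta$ specializes $T(E\cap\zeta)$. Let $t<t'$ with $k(t)=k(t')$. The intervals met by $t$ are among those met by $t'$, so they are the same intervals, with the same last one; hence the second coordinates differ. So $T(E\cap\gamma)$ is special. $\square$

**Proof of Theorem 3 for $2^{\aleph_0}=\aleph_k$, $k\in\{1,2\}$.** Let $\kappa$ be supercompact.

**Step 1: the continuum.** *This fixes $2^{\aleph_0}=\aleph_k$ by small forcing.* Force with $\mathrm{Col}(\omega_1,2^{\aleph_0})$, and for $k=2$ then add $\aleph_2$ Cohen reals. These forcings have size $<\kappa$.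

**Step 2: a nonreflecting stationary set.** *This adds $E$ for Lemma 9, again by small forcing.* Let $\mathbb E$ be the set of pairs $(e,\alpha)$ with $\alpha<\omega_2$, $e\subseteq\alpha\cap\mathrm{cof}(\omega)$, and $e\cap\beta$ nonstationary in $\beta$ for all $\beta\le\alpha$ with $\mathrm{cf}(\beta)=\omega_1$. Let $(e',\alpha')\le(e,\alpha)$ if and only if $\alpha'\ge\alpha$ and $e'\cap\alpha=e$. We have $|\mathbb E|<\kappa$. For $\alpha'\in[\alpha,\omega_2)$ the pair $(e,\alpha')$ is a condition below $(e,\alpha)$, since $e$ is bounded in every $\beta\in(\alpha,\alpha']$ of cofinality $\omega_1$.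

*$\mathbb E$ adds no new $\omega_1$-sequences.* Given open dense sets $D_l$, $l<\omega_1$, build below any given condition a descending sequence $(e_l,\alpha_l)$, $l<\omega_1$, with $(e_{l+1},\alpha_{l+1})\in D_l$ extending $(e_l,\alpha_l+1)$, and with unions at limits, that is, $e_l=\bigcup_{l'<l}e_{l'}$ and $\alpha_l=\sup_{l'<l}\alpha_{l'}$. At a limit $l<\omega_1$ the union is a condition, since $\mathrm{cf}(\alpha_l)=\omega$ and every smaller $\beta$ is handled by an earlier condition. By construction $e_{l+1}\cap(\alpha_l+1)=e_l\subseteq\alpha_l$, so $\alpha_l\notin e_{l+1}$, and no later $e_{l'}$ contains $\alpha_l$. Let $\alpha=\sup_{l<\omega_1}\alpha_l$. The club $\{\alpha_l:l<\omega_1\}$ in $\alpha$ is disjoint from $\bigcup_le_l$. So $(\bigcup_le_l,\alpha)$ is a condition, and it is in all $D_l$.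

Hence $\omega_1$, $\omega_2$ and $2^{\aleph_0}=\aleph_k$ are preserved. Let $E$ be the union of the first coordinates of the generic. *It does not reflect:* for $\gamma<\omega_2$ of cofinality $\omega_1$ some condition $(e,\alpha)$ in the generic has $\alpha\ge\gamma$, and then $E\cap\gamma=e\cap\gamma$ is nonstationary in $\gamma$. *It is stationary:* given a name $\dot C$ for a club of $\omega_2$, build below any given condition a descending sequence $p_l=(e_l,\alpha_l)$, $l<\omega$, and ordinals $\gamma_l$ with $p_{l+1}\Vdash\gamma_l\in\dot C$ and $\alpha_l<\gamma_l<\alpha_{l+1}$. With $\alpha=\sup_l\alpha_l$, the pair $(\bigcup_le_l\cup\{\alpha\},\alpha+1)$ is a condition, since $\mathrm{cf}(\alpha)=\omega$, and it forces $\alpha\in\dot C\cap\dot E$.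

Call the resulting model $V_1$. In it $\kappa$ is still supercompact.

**Step 3: the collapse, and $\mathfrak{Rfl}_{\text{Rado}}\ge\aleph_3$.** *This makes $\kappa=\omega_3$ while keeping $E$.* Let $P=\mathrm{Col}(\omega_2,{<}\kappa)$ and let $G$ be $P$-generic over $V_1$. Descending sequences in $P$ of length $\le\omega_1$ have lower bounds, so no new $\omega_1$-sequences are added; $\kappa=\omega_3$ and $2^{\aleph_0}=\aleph_k$ in $V_1[G]$. $E$ still does not reflect. It is still stationary: given a name $\dot C$ for a club of $\omega_2$, build in $V_1$, below any given condition, a descending sequence $q_l$ and an increasing continuous sequence $\gamma_l<\omega_2$ ($l<\omega_2$) with $q_{l+1}\Vdash\dot C\cap(\gamma_l,\gamma_{l+1})\ne\emptyset$. At limits $l<\omega_2$ lower bounds exist because $\mathrm{cf}(l)\le\omega_1$. The $\gamma_l$ with $l$ a limit form a club, so some such $\gamma_l$ is in $E$, and $q_l\Vdash\gamma_l\in\dot C$. By Lemma 9, $\mathfrak{Rfl}_{\text{Rado}}\ge\aleph_3$ in $V_1[G]$.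

**Step 4: $\mathfrak{Rfl}_{\text{Rado}}\le\kappa$.** *This reflects a given tree by an elementary embedding.* Let $T$ be nonspecial in $V_1[G]$, without loss of generality with universe an ordinal $\vartheta$. Let $j:V_1\to W$ have critical point $\kappa$, $j(\kappa)>\vartheta$ and $W^{\vartheta+\kappa}\subseteq W$. As $P\subseteq V_\kappa$, $j{\restriction}P=\mathrm{id}$. Moreover $j(P)\cong P\times P'$, where $P'$ is the part of $\mathrm{Col}(\omega_2,{<}j(\kappa))$ on $[\kappa,j(\kappa))$, which is the same in $W$ and $V_1$. As $G$ adds no $\omega$-sequences, $P'$ is $\sigma$-closed in $V_1[G]$. Let $H$ be $P'$-generic over $V_1[G]$. Since $j[G]=G$, $j$ lifts to $j:V_1[G]\to W[G\times H]$.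

By Lemma 8(a), $T$ is nonspecial in $V_1[G][H]$. As $j{\restriction}\vartheta\in W$, $j[\vartheta]\in W[G\times H]$ is a subtree of $j(T)$, and in $V_1[G][H]$ it is isomorphic to $T$ via $j{\restriction}\vartheta$. So it is nonspecial in $V_1[G][H]$, and therefore in the smaller model $W[G\times H]$, where it has size $<j(\kappa)$. By elementarity $T$ has a nonspecial subtree of size $<\kappa$ in $V_1[G]$. Hence $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3$ and $2^{\aleph_0}=\aleph_k$ in $V_1[G]$. $\square$

## 11. A Mitchell-type forcing, and $2^{\aleph_0}=\aleph_3$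

Now $\kappa$ must become both $\omega_3$ and $2^{\aleph_0}$. We add $\kappa$ Cohen reals and, simultaneously, collapse the ordinals below $\kappa$ to $\omega_2$ by conditions that are *names* in the Cohen forcing. The lower bound $\mathfrak{Rfl}_{\text{Rado}}\ge\aleph_3$ will then come for free from Theorem 1.

Let $\kappa$ be supercompact in $V$ and $A_\alpha=\mathrm{Fn}(\alpha,2)$.

**Definition (names).** For $\alpha\ge1$, $N_\alpha$ is the set of $\tau\subseteq\omega_2\times\alpha\times A_\alpha$ with $|\tau|\le\aleph_1$ such that $p\perp p'$ whenever $(\xi,\eta,p),(\xi,\eta',p')\in\tau$ and $\eta\ne\eta'$. For generic $c\subseteq A_\alpha$ let $\tau^c=\{(\xi,\eta):\exists p\in c\;(\xi,\eta,p)\in\tau\}$, a partial function of size $\le\aleph_1$ from $\omega_2$ to $\alpha$. We write $\tau$ also for the name of $\tau^c$.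

Example: $\{(\xi,\eta,\emptyset)\}$ names the function that maps $\xi$ to $\eta$ and is undefined elsewhere. Every $A_\alpha$-name for a partial function of size $\le\aleph_1$ from $\omega_2$ to $\alpha$ is equivalent to a member of $N_\alpha$. Indeed, by the ccc there are only $\aleph_1$ many possible pairs; for each possible pair take a maximal antichain among the conditions that force the pair into the function.

**Definition (the forcing).** $P_\lambda$ is the set of pairs $(p,q)$ with $p\in A_\lambda$ and $q$ a function with $\mathrm{dom}(q)\subseteq\lambda\setminus\{0\}$, $|\mathrm{dom}(q)|\le\aleph_1$ and $q(\alpha)\in N_\alpha$. Let $(p',q')\le(p,q)$ if and only if $p'\supseteq p$, $\mathrm{dom}(q')\supseteq\mathrm{dom}(q)$, and $p'{\restriction}\alpha\Vdash_{A_\alpha}q'(\alpha)\supseteq q(\alpha)$ for $\alpha\in\mathrm{dom}(q)$. $Q_\lambda$ is the set of all such $q$, with $q'\le_Qq$ if and only if $(\emptyset,q')\le(\emptyset,q)$.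

These definitions are absolute for inner models closed under $\omega_1$-sequences. Such a model has the same $\omega_2$, $A_\alpha$ and $N_\alpha$, and "$p\Vdash\tau'\supseteq\tau$" just says that for all $(\xi,\eta,p_0)\in\tau$ and $p_1\le p,p_0$ there are $(\xi,\eta,p')\in\tau'$ and $p_2\le p_1,p'$.

**Step 1: lower bounds in $Q_\lambda$.** *This says that the collapsing part alone is closed.* Descending sequences $\langle q_l\rangle$ in $Q_\lambda$ of length $\le\omega_1$ have lower bounds: let $q(\alpha)=\bigcup_lq_l(\alpha)$ on the union of the domains. To see $q(\alpha)\in N_\alpha$, let $(\xi,\eta,p)\in q_l(\alpha)$ and $(\xi,\eta',p')\in q_{l'}(\alpha)$ with, say, $l\le l'$, and $p,p'$ compatible. Then $p\cup p'$ forces both pairs into the function $q_{l'}(\alpha)$, so $\eta=\eta'$. The case $l'\le l$ is symmetric.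

**Step 2: $P_\kappa$ is a projection of $A_\kappa\times Q_\kappa$.** *This lets us analyze $P_\kappa$ by a product.* Let $(p',q')\le(p,q)$. Then
$$\text{there is }q''\le_Qq\text{ with }(p',q'')\le(p',q').\tag{2}$$
Namely, for $\alpha\in\mathrm{dom}(q')$ let $q''(\alpha)$ name $q'(\alpha)$ if $p'{\restriction}\alpha$ is in the generic, and otherwise $q(\alpha)$ (or $\emptyset$ if $\alpha\notin\mathrm{dom}(q)$). Since $p'{\restriction}\alpha\Vdash q'(\alpha)\supseteq q(\alpha)$, every condition forces $q''(\alpha)\supseteq q(\alpha)$ for $\alpha\in\mathrm{dom}(q)$; and $p'{\restriction}\alpha\Vdash q''(\alpha)=q'(\alpha)$.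

Write $\le_\times$ for the product order on $A_\kappa\times Q_\kappa$, which has the same underlying set as $P_\kappa$. Clearly $\le_\times$ implies $\le$. Let $G$ be $P_\kappa$-generic over $V$, and let $K$ be generic over $V[G]$ for the forcing $(G,\le_\times)$. We claim that $K$ is $A_\kappa\times Q_\kappa$-generic over $V$ and that $G$ is the $\le$-upward closure of $K$.

* $K$ is upward closed in $\le_\times$, because $G$ is upward closed in $\le$.
* Let $D\in V$ be open dense in the product and $(p,q)\in G$. If $(p',q')\le(p,q)$, choose $q''$ as in (2) and $d\in D$ with $d\le_\times(p',q'')\le_\times(p,q)$; then $d\le(p',q')$. So $\{d\in D:d\le_\times(p,q)\}$ is dense below $(p,q)$ in $P_\kappa$ and meets $G$. Thus $D\cap G$ is dense in $(G,\le_\times)$, and $K$ meets $D$.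
* Let $r\in G$ and $(p,q)\in G$, and let $r'\in G$ be below both. For every $(p',q')\le r'$, (2) gives $(p',q'')\le_\times(p,q)$ with $(p',q'')\le(p',q')\le r$. So $G$ contains an element that is $\le_\times(p,q)$ and $\le r$. Hence $K$ contains an element $\le r$.

Write $K=g\times h$. So $V[G]\subseteq V[g\times h]$. Let $g_\kappa=\{p:(p,\emptyset)\in G\}$. Then $g\subseteq g_\kappa$, and in fact $g=g_\kappa$: if $p\in g_\kappa\setminus g$, genericity of $g$ gives $r\in g\subseteq g_\kappa$ with $r\perp p$, but elements of $g_\kappa$ are pairwise compatible. So $g_\kappa$ is $A_\kappa$-generic over $V$.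

**Step 3: $\omega_1,\omega_2$ are preserved, and every $\omega$-sequence of elements of $V$ in $V[G]$ is in $V[g_\kappa]$.** *This identifies the new $\omega$-sequences.* By Step 1, $V[h]$ has no new $\omega_1$-sequences of elements of $V$. The forcing $A_\kappa$ is ccc in $V[h]$. So $V[h][g]$, and hence $V[G]$, preserves $\omega_1$ and $\omega_2$. Let $x$ be an $\omega$-sequence of elements of $V$ in $V[h][g]$. In $V[h]$ it has a nice name: for each $m$ a countable antichain of conditions together with the values in $V$ that they decide for $x(m)$. This is coded by an $\omega$-sequence of elements of $V$, so it is in $V$. Hence $x\in V[g]=V[g_\kappa]$.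

**Step 4: $P_\kappa\subseteq V_\kappa$ is $\kappa$-cc.** *This keeps $\kappa$ a cardinal.* Given $\kappa$ conditions, apply the $\Delta$-system lemma to the supports $\mathrm{dom}(p)\cup\mathrm{dom}(q)$, which have size $\le\aleph_1$; this is possible as $\kappa$ is inaccessible. Again by inaccessibility there are fewer than $\kappa$ possibilities on the root, so two of the conditions agree on the root. Their coordinatewise union is a common extension.

**Step 5: in $V[G]$, $\kappa=\omega_3=2^{\aleph_0}$.** *This computes the continuum.* For $\omega_2\le\alpha<\kappa$ consider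
$$\bigcup\{q(\alpha)^{g_\kappa\cap A_\alpha}:(p,q)\in G,\ \alpha\in\mathrm{dom}(q)\}.$$
It is a partial function from $\omega_2$ to $\alpha$, because $G$ is directed. It is onto $\alpha$ by density: given $\eta<\alpha$ and $(p,q)$, add $(\xi,\eta,\emptyset)$ to $q(\alpha)$ (to $\emptyset$ if $\alpha\notin\mathrm{dom}(q)$), where $\xi<\omega_2$ is not a first coordinate in $q(\alpha)$. With Steps 3 and 4, $\kappa=\omega_3$. The generic $g_\kappa$ gives $\kappa$ many reals. Since $|P_\kappa|=\kappa=\kappa^{<\kappa}$ and $P_\kappa$ is $\kappa$-cc, counting nice names gives $2^{\aleph_0}\le\kappa$.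

**Lemma 10.** Let $\lambda>\kappa$ and let $G\subseteq P_\kappa$ be generic over $V$. In $V[G]$ let $R=\{q\in Q_\lambda:\mathrm{dom}(q)\subseteq[\kappa,\lambda)\}$ (with $Q_\lambda=Q_\lambda^V$), ordered by $q'\le_Rq$ if and only if $\mathrm{dom}(q')\supseteq\mathrm{dom}(q)$ and some $u\in g_\kappa$ satisfies $u\Vdash_{A_\alpha}q'(\alpha)\supseteq q(\alpha)$ for all $\alpha\in\mathrm{dom}(q)$ (forcing over $V$). Then:

(i) $R$ is $\sigma$-closed in $V[G]$;

(ii) if $a\times r$ is $\mathrm{Fn}([\kappa,\lambda),2)\times R$-generic over $V[G]$, then $V[G][a\times r]$ contains a $P_\lambda$-generic $\hat G$ over $V$ with $\hat G\cap P_\kappa=G$.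

*Proof.* The order $\le_R$ is transitive since two witnesses in $g_\kappa$ have their union in $g_\kappa$. The set $R$ is in $V$; only its order depends on $g_\kappa$.

(i) Let $\langle q_m\rangle\in V[G]$ be $\le_R$-descending. By Step 3 it is in $V[g_\kappa]$. Let $\dot s\in V$ be an $A_\kappa$-name for it, forced to be a function from $\omega$ to $R$. Let $\Delta$ be the union of the domains of all possible values of all $\dot s(m)$. By the ccc, $|\Delta|\le\aleph_1$, and $\Delta\subseteq[\kappa,\lambda)$.

Work in $V$. For $\alpha\in\Delta$ and generic $c_\alpha\subseteq A_\alpha$ put $c_\kappa=c_\alpha\cap A_\kappa$, which is $A_\kappa$-generic since $\alpha\ge\kappa$. Let $q(\alpha)\in N_\alpha$ name the following partial function of size $\le\aleph_1$: the union of all $(\dot s^{c_\kappa}(m)(\alpha))^{c_\alpha}$ with $\alpha\in\mathrm{dom}(\dot s^{c_\kappa}(m))$ if these are increasing in $m$, and $\emptyset$ otherwise. Then $q\in R$.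

Fix $n$, and choose $u\in g_\kappa$ forcing over $V$ that $\dot s(n)=q_n$ and that $\dot s$ is $\le_R$-descending, with $\le_R$ computed from the $A_\kappa$-generic. Let $\alpha\in\mathrm{dom}(q_n)\subseteq\Delta$ and $u\in c_\alpha$. The witnesses for the descent of $\dot s^{c_\kappa}$ lie in $c_\kappa\subseteq c_\alpha$, so the values in question are increasing, and $q(\alpha)^{c_\alpha}\supseteq q_n(\alpha)^{c_\alpha}$. So $u\Vdash_{A_\alpha}q(\alpha)\supseteq q_n(\alpha)$ for all $\alpha\in\mathrm{dom}(q_n)$, that is, $q\le_Rq_n$.

(ii) Let
$$\hat G_0=\{(u\cup p,w\cup q):(u,w)\in G,\ p\in a,\ q\in r\}$$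
and let $\hat G$ be its upward closure in $P_\lambda$.

*$\hat G_0$ is directed.* Given two elements, take $q\in r$ below both $R$-parts, witnessed by a single $u_0\in g_\kappa$ (the union of two witnesses). Let $p$ be the union of the two $a$-parts. Take $(u,w)\in G$ below both $P_\kappa$-parts with $u\supseteq u_0$, which is possible as $(u_0,\emptyset)\in G$. Then $(u\cup p,w\cup q)$ is below both elements: at coordinates $\alpha<\kappa$ because of $(u,w)$, and at $\alpha\ge\kappa$ because $(u\cup p){\restriction}\alpha\supseteq u_0$. So $\hat G$ is a filter.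

*$\hat G\cap P_\kappa=G$.* Clearly $G\subseteq\hat G$. If $(u_1,w_1)\in P_\kappa$ is above an element of $\hat G_0$, it is above its $P_\kappa$-part, because only coordinates below $\kappa$ matter; so it is in $G$.

*Genericity.* Let $D\in V$ be open dense in $P_\lambda$. We show that
$$D^*=\{(p,q):\exists(u,w)\in G\;\;(u\cup p,w\cup q)\in D\}$$
is dense in $\mathrm{Fn}([\kappa,\lambda),2)\times R$. Let $(p,q)$ be given. Consider the set of $(u,w)\in P_\kappa$ for which there are $p'\in\mathrm{Fn}([\kappa,\lambda),2)$ and $q'\in R$ with
$$(u\cup p',w\cup q')\in D\quad\text{and}\quad(u\cup p',w\cup q')\le(u\cup p,w\cup q).$$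
It is in $V$, and it is dense in $P_\kappa$: given $(u_0,w_0)$, extend $(u_0\cup p,w_0\cup q)$ into $D$ and split the result at $\kappa$. So pick such $(u,w)\in G$ with $p',q'$. For $\alpha\in\mathrm{dom}(q')$ let $q''(\alpha)$ name $q'(\alpha)$ if $p'{\restriction}\alpha$ is in the generic, and otherwise $q(\alpha)$ (or $\emptyset$ if $\alpha\notin\mathrm{dom}(q)$). As $u\cup p'{\restriction}\alpha\Vdash q'(\alpha)\supseteq q(\alpha)$, we get $u\Vdash q''(\alpha)\supseteq q(\alpha)$ for $\alpha\in\mathrm{dom}(q)$. So $q''\le_Rq$, since $u\in g_\kappa$. Also $(u\cup p',w\cup q'')\le(u\cup p',w\cup q')$, so it is in the open set $D$. Hence $(p',q'')\le(p,q)$ is in $D^*$. Since $D^*\in V[G]$ is dense, $a\times r$ meets it, and so $\hat G_0$ meets $D$. $\square$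

**Proof of Theorem 3 for $2^{\aleph_0}=\aleph_3$.** Let $G$ be $P_\kappa$-generic over $V$, and let $T$ be nonspecial in $V[G]$, without loss of generality with universe an ordinal $\vartheta$.

**Step 6: lifting the embedding.** *This prepares the reflection of $T$.* Let $j:V\to W$ have critical point $\kappa$, $j(\kappa)>\vartheta$ and $W^{\vartheta+\kappa}\subseteq W$, and let $\lambda=j(\kappa)$. By absoluteness $j(P_\kappa)=P_\lambda^W=P_\lambda$, and $j{\restriction}P_\kappa=\mathrm{id}$ since $P_\kappa\subseteq V_\kappa$. Take $a\times r$ generic over $V[G]$ and $\hat G$ as in Lemma 10. As $j[G]=G\subseteq\hat G$, $j$ lifts to $j:V[G]\to W[\hat G]$.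

**Step 7: reflection.** *This brings $T$ down to size $<\kappa$.* By Lemma 10(i) and Lemma 8(a), applied to $R$ over $V[G]$, and then Lemma 8(b), applied to $\mathrm{Fn}([\kappa,\lambda),2)$ over $V[G][r]$, the tree $T$ is nonspecial in $V[G][r][a]\supseteq W[\hat G]$. Since $j{\restriction}\vartheta\in W$, $j[\vartheta]\in W[\hat G]$ is a subtree of $j(T)$ that is isomorphic to $T$ in $V[G][r][a]$. So it is nonspecial in $W[\hat G]$, and it has size $<j(\kappa)$ there. By elementarity $T$ has a nonspecial subtree of size $<\kappa$ in $V[G]$. Hence $\mathfrak{Rfl}_{\text{Rado}}\le\kappa=\aleph_3=2^{\aleph_0}$ in $V[G]$, by Step 5.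

**Step 8: the lower bound.** *This uses Theorem 1 with $n=2$.* If $\mathfrak{Rfl}_{\text{Rado}}\le\aleph_2$ held in $V[G]$, Theorem 1 would give $2^{\aleph_0}\le\aleph_2$ there, which is false. So $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3=2^{\aleph_0}$ in $V[G]$. Together with Section 10 this proves the consistency statements of Theorem 3, and Theorem 1 with $n=3$ shows that no other value of the continuum is compatible with $\mathfrak{Rfl}_{\text{Rado}}=\aleph_3$. $\square$
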